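\title{Irrational $\ell^2$-Betti numbers from torsion groups}

\begin{abstract}
Grabowski asked whether a finitely generated group that gives rise to an irrational $\ell^2$-Betti number must contain a lamplighter group $(\mathbb Z/p\mathbb Z)\wr\mathbb Z$ for some prime $p$. We show that the answer is no: there is a finitely generated torsion group that gives rise to a transcendental $\ell^2$-Betti number. Moreover, for every prime $p$, every non-negative real number arises from a finitely generated amenable $p$-group, and for odd $p$ from a finitely generated $p$-group whose exponent is bounded in terms of $p$ alone. The proof attaches to any infinite finitely generated group $\Lambda$ a family of groups $G_I$, indexed by the subsets $I\subseteq\Lambda\setminus\{1\}$, and one $4\times4$ matrix whose kernel dimension over $G_I$ is, up to a constant, a sum of positive weights over $I$.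
\end{abstract}

\section{Introduction}

Let $G$ be a finitely generated group and let $\ell^2(G)$ be the Hilbert space with orthonormal basis $G$. A matrix $A\in M_{n\times m}(\mathbb QG)$ acts on row vectors by right multiplication and so defines a bounded operator $\ell^2(G)^n\to\ell^2(G)^m$, $\xi\mapsto\xi A$. It commutes with left multiplication by $G$, so its kernel is a closed $G$-invariant subspace. The dimension of such a subspace over the group von Neumann algebra $\mathcal N(G)$ is the trace of the orthogonal projection $P$ onto it,
\[
\dim_{\mathcal N(G)}(\operatorname{im}P)=\sum_{i=1}^n\langle Pe_i,e_i\rangle\in[0,n],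
\]
where $e_i\in\ell^2(G)^n$ has the identity element of $G$ in the $i$-th coordinate and $0$ elsewhere. The set of \emph{$\ell^2$-Betti numbers arising from $G$} is
\[
B^{(2)}(G)=\bigl\{\dim_{\mathcal N(G)}\ker A\;:\;A\in M_{n\times m}(\mathbb QG),\ m,n\in\mathbb N\bigr\}.
\]
Matrices over $\mathbb ZG$ give the same set, since clearing denominators does not change the kernel.

The von Neumann dimension measures dimension per group element. If $G$ is finite, then $P$ commutes with $G$, so the ordinary trace of $P$ is $\sum_{g,i}\langle Pge_i,ge_i\rangle=|G|\sum_i\langle Pe_i,e_i\rangle$, and $\dim_{\mathcal N(G)}\ker A=\dim_{\mathbb C}\ker A/|G|$. If $G=\mathbb Z$, Fourier series turn $A$ into a matrix $A(z)$ of Laurent polynomials on the circle, and $\dim_{\mathcal N(G)}\ker A$ is the average of $\dim_{\mathbb C}\ker A(z)$; this is an integer, because a nonzero minor has finitely many zeros and hence the rank of $A(z)$ is constant outside a finite set. So finite groups give fractions and $\mathbb Z$ gives integers. The two are combined in the \emph{lamplighter group} $(\mathbb Z/p\mathbb Z)\wr\mathbb Z=\bigoplus_{\mathbb Z}(\mathbb Z/p\mathbb Z)\rtimes\mathbb Z$,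 where $p$ is a prime and $1\in\mathbb Z$ shifts the coordinates. It has finite subgroups of unbounded order and an element that moves along them, and a kernel dimension over it can be computed as an infinite series of fractions (Example~\ref{ex:bounce}).

Let $B^{(2)}$ be the union of the sets $B^{(2)}(G)$ over all finitely generated groups $G$. Austin showed that $B^{(2)}$ is uncountable, so that it contains irrational and even transcendental numbers. Grabowski, and independently Pichot, Schick and Zuk, showed that $B^{(2)}=\mathbb R_{\ge0}$; the groups they construct contain $(\mathbb Z/2\mathbb Z)\wr\mathbb Z$. Now $B^{(2)}(H)\subseteq B^{(2)}(G)$ whenever $H\le G$ (Lemma~\ref{lem:closure}), so an irrational value passes from a group to every group containing it, and one may look for a subgroup that is always present when such a value occurs. The lamplighter groups are the natural candidates. The following question is Grabowski's; we take it from \cite{source}.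

\begin{quote}
\textbf{Question.} Let $G$ be a finitely generated group such that $B^{(2)}(G)$ contains an irrational number. Is there a prime $p$ such that $(\mathbb Z/p\mathbb Z)\wr\mathbb Z$ is a subgroup of $G$?
\end{quote}

A lamplighter group contains an element of infinite order, and a torsion group contains none. The first theorem therefore answers the question.

\begin{theorem}\label{thm:A}
There is a finitely generated torsion group $G$ such that $B^{(2)}(G)$ contains an irrational, and even a transcendental, number. Hence the answer to the question is negative.
\end{theorem}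

The only outside input to the proof of Theorem~\ref{thm:A} is the existence of an infinite finitely generated torsion group. The construction works over any infinite finitely generated group and reaches every non-negative real number.

\begin{theorem}\label{thm:B}
Let $\Lambda$ be an infinite finitely generated group and $p$ a prime. There is an integer $m\ge1$ such that for every real $t\ge0$ there are a finitely generated group $G$ with $t\in B^{(2)}(G)$ and an exact sequence
\[
1\to K\to G\to\Lambda^m\to1,
\]
where $K$ is a locally finite $p$-group, nilpotent of class at most $2$, of exponent dividing $p$ if $p$ is odd and dividing $4$ if $p=2$.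
\end{theorem}

Here a \emph{$p$-group} is a group, possibly infinite, in which every element has $p$-power order; a group is \emph{locally finite} if its finitely generated subgroups are finite; and it has \emph{exponent dividing $n$} if $g^n=1$ for all its elements $g$.

\begin{corollary}\label{cor:C}
Let $p$ be a prime.
\begin{enumerate}
\item For every real $t\ge0$ there is a finitely generated $p$-group $G$ with $t\in B^{(2)}(G)$, and $G$ can be chosen amenable.
\item If $p$ is odd, there is an integer $k$, depending only on $p$, such that for every real $t\ge0$ there is a finitely generated group $G$ of exponent dividing $p^{k+1}$ with $t\in B^{(2)}(G)$.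
\end{enumerate}
\end{corollary}

The proof has three ingredients. First, over a group with lamps, a suitable matrix $T$ describes a deterministic walker in a random environment, and the dimension of $\ker(1-T)$ is the expected reciprocal of the walker's period (Section~\ref{sec:cycles}). Second, a group of $3\times3$ triangular matrices has central elements $z_g$, one for each $g\in\Lambda$, which can be killed independently of each other; a walker that runs twice back and forth along a path with displacement $g$ picks up $z_g$, so its period depends on whether $z_g$ has been killed (Section~\ref{sec:heis}). Third, the line $\mathbb Z$ on which the lamplighter walks is replaced by paths in $\Lambda$ that the random environment itself draws (Section~\ref{sec:formula}). Theorem~\ref{thm:A} follows by counting at the end of Section~\ref{sec:formula}, and Section~\ref{sec:reals} proves Theorem~\ref{thm:B} and Corollary~\ref{cor:C}.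

\section{Kernels that count cycles}\label{sec:cycles}

\subsection{Injective partial maps}

Let $\Omega$ be a countable set and $\sigma$ an injective map from a subset $\operatorname{dom}\sigma\subseteq\Omega$ to $\Omega$. Its inverse $\sigma^{-1}$ is again an injective partial map. The \emph{orbit} of $\alpha\in\Omega$ is the set of all $\sigma^k(\alpha)$, $k\in\mathbb Z$, that are defined. The orbits partition $\Omega$, and of two points in one orbit, one is obtained from the other by applying $\sigma$ some number $k\ge 0$ of times. Let $\operatorname{per}_\sigma(\alpha)$ be the least $k\ge1$ with $\sigma^k(\alpha)=\alpha$, and $\infty$ if there is none; we put $1/\infty=0$. If $\operatorname{per}_\sigma(\alpha)$ is finite, then $\alpha$ is \emph{periodic} and its orbit is a \emph{cycle} with $\operatorname{per}_\sigma(\alpha)$ elements. Let $U_\sigma$ be the operator on $\ell^2(\Omega)$ with $U_\sigma\delta_\alpha=\delta_{\sigma(\alpha)}$ for $\alpha\in\operatorname{dom}\sigma$ and $U_\sigma\delta_\alpha=0$ otherwise; it has norm at most $1$.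

\begin{lemma}\label{lem:cycles}
Let $P$ be the orthogonal projection onto $\ker(1-U_\sigma)$. Then $\langle P\delta_\alpha,\delta_\alpha\rangle=1/\operatorname{per}_\sigma(\alpha)$ for all $\alpha\in\Omega$.
\end{lemma}

\begin{proof}
For $f\in\ell^2(\Omega)$ we have $(U_\sigma f)(\beta)=f(\sigma^{-1}(\beta))$ if $\beta$ is in the range of $\sigma$ and $(U_\sigma f)(\beta)=0$ otherwise. So $U_\sigma f=f$ if and only if $f$ is constant on every orbit and vanishes outside the range of $\sigma$. Such an $f$ vanishes on every orbit that contains a point outside the range, and it vanishes on every infinite orbit because it is square-summable. On a finite orbit contained in the range, $\sigma^{-1}$ is an injective self-map, hence a permutation, and the orbit is a cycle; there $f$ may be any constant. Thus the functions $|C|^{-1/2}\mathbf 1_C$, for $C$ a cycle, form an orthonormal basis of $\ker(1-U_\sigma)$, and $\langle P\delta_\alpha,\delta_\alpha\rangle$ is $1/|C|$ if $\alpha$ lies on the cycle $C$ and $0$ if it lies on no cycle.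
\end{proof}

\begin{remark}\label{rem:tree}
Injectivity cannot be dropped. Let $\sigma$ send each vertex of the rooted binary tree other than the root to its parent. There is no cycle, but $f=2^{-\mathrm{depth}}$ is fixed by $U_\sigma$ and has $\|f\|^2=\sum_d2^d4^{-d}<\infty$.
\end{remark}

\subsection{Lamps as a random environment}\label{sub:lamps}

Let $\pi\colon\Gamma\to\Lambda$ be a homomorphism of countable groups and $F$ a finite abelian group, written multiplicatively. Let $V=\bigoplus_{q\in\Lambda}F$, write $f_q$ for $f\in F$ placed in coordinate $q$, and let
\[
G=V\rtimes\Gamma,\qquad \gamma f_q\gamma^{-1}=f_{\pi(\gamma)q}.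
\]
For $\Gamma=\Lambda$ and $\pi=\mathrm{id}$ this is the wreath product $F\wr\Lambda$. We identify $F$ with its copy in the coordinate $1\in\Lambda$, so that $\mathbb QF\subseteq\mathbb QG$.

Let $\widehat F$ be the finite group of characters of $F$, that is, of homomorphisms from $F$ to the unit circle; characters are extended linearly to $\mathbb CF$. Let $X=\widehat F^{\,\Lambda}$ carry the product $\mu$ of the uniform probability measures. A point $\chi=(\chi_q)_{q\in\Lambda}$ of $X$ is an \emph{environment}; it defines a character $\chi(v)=\prod_q\chi_q(v_q)$ of $V$. For $f\ne1$ in $F$ the average of $\psi(f)$ over $\psi\in\widehat F$ is $0$, and the coordinates of $\chi$ are independent, so $\int_X\chi(v)\,d\mu(\chi)$ is $1$ for $v=1$ and $0$ otherwise.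

Each environment $\chi$ defines a right action of $G$ on $\ell^2(\Gamma)$ by unitaries,
\begin{equation}\label{eq:action}
\delta_\gamma\cdot(w\gamma')=\chi(\gamma w\gamma^{-1})\,\delta_{\gamma\gamma'}\qquad(w\in V,\ \gamma,\gamma'\in\Gamma).
\end{equation}
It is an action: applying $w\gamma'$ and then $w'\gamma''$ to $\delta_\gamma$ gives $\chi(\gamma w\gamma^{-1})\chi(\gamma\gamma'w'\gamma'^{-1}\gamma^{-1})\delta_{\gamma\gamma'\gamma''}$, and the product of the two elements is $w(\gamma'w'\gamma'^{-1})\cdot\gamma'\gamma''$. The formula is what remains of the right multiplication $v\gamma\cdot w\gamma'=v(\gamma w\gamma^{-1})\gamma\gamma'$ after a Fourier transform in the variable $v$. Two cases of \eqref{eq:action} are all we use: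
\begin{equation}\label{eq:rules}
\delta_\gamma\cdot\gamma'=\delta_{\gamma\gamma'}\quad(\gamma'\in\Gamma),\qquad\delta_\gamma\cdot E=\chi_{\pi(\gamma)}(E)\,\delta_\gamma\quad(E\in\mathbb QF).
\end{equation}
Think of $\gamma$ as the state of a walker who stands at the \emph{site} $\pi(\gamma)\in\Lambda$. An element of $\Gamma$ changes the state. An element $E\in\mathbb QF$ on which all characters take the values $0$ and $1$ is a test of the environment at the current site: the walker survives unchanged or is deleted. A product in $\mathbb QG$ is a list of instructions read from left to right.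

A matrix $M\in M_n(\mathbb CG)$ acts on row vectors in $\ell^2(\Gamma)^n=\ell^2(\Gamma\times\{1,\dots,n\})$ by an operator $M_\chi$, which sends $\delta_{(\gamma,i)}$ to the vector whose $j$-th component is $\delta_\gamma\cdot M_{ij}$. We call the index $i$ the \emph{phase}; the entry $M_{ij}$ carries phase $i$ to phase $j$.

\begin{proposition}\label{prop:dis}
Let $T\in M_n(\mathbb QG)$, and suppose that for every $\chi\in X$ there is an injective partial map $\sigma_\chi$ on $\Gamma\times\{1,\dots,n\}$ with $T_\chi=U_{\sigma_\chi}$. Then
\[
\dim_{\mathcal N(G)}\ker(1-T)=\int_X\sum_{i=1}^n\frac1{\operatorname{per}_{\sigma_\chi}(1,i)}\,d\mu(\chi).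
\]
\end{proposition}

\begin{proof}
For every $M\in M_n(\mathbb CG)$ and every $i$,
\begin{equation}\label{eq:trace}
\langle e_iM,e_i\rangle=\int_X\langle M_\chi\delta_{(1,i)},\delta_{(1,i)}\rangle\,d\mu(\chi).
\end{equation}
Indeed, both sides depend only on $M_{ii}$, and linearly. For $M_{ii}=w\gamma'$ the left side is $1$ if $w\gamma'=1$ and $0$ otherwise, and by \eqref{eq:action} the integrand is $\chi(w)$ if $\gamma'=1$ and $0$ otherwise.

The projection onto the kernel is not given by a matrix over $\mathbb CG$, so we approximate it by such matrices. For a matrix $A$ over $\mathbb QG$ let $A^*$ be obtained by transposing and replacing each group element by its inverse. Since $G$ acts by unitaries on $\ell^2(G)$ and on $\ell^2(\Gamma)$, the matrix $A^*$ acts as the adjoint of $A$ in both settings. Put $M=(1-T)(1-T)^*$. Then $\langle\xi M,\xi\rangle=\|\xi(1-T)\|^2$, so right multiplication by $M$ is a positive operator with the same kernel as $1-T$; in the same way $M_\chi$ is positive with kernel $\ker(1-T_\chi)$. Let $c>0$ be at least the sum of the absolute values of all coefficients of all entries of $M$. All these operators have norm at most $c$. If $B$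 is an operator with $0\le B\le c$, then by the spectral theorem $(1-B/c)^k$ converges strongly to the projection onto $\ker B$, because $(1-\lambda/c)^k$ converges boundedly on $[0,c]$ to the indicator function of $\{0\}$. Apply \eqref{eq:trace} to the matrices $(1-M/c)^k$. The left side converges to $\langle Pe_i,e_i\rangle$, with $P$ the projection onto $\ker(1-T)$. The integrands depend on finitely many coordinates of $\chi$, are bounded by $1$, and converge for every $\chi$ to $\langle P_\chi\delta_{(1,i)},\delta_{(1,i)}\rangle$, with $P_\chi$ the projection onto $\ker(1-U_{\sigma_\chi})$. Dominated convergence and Lemma~\ref{lem:cycles} finish the proof.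
\end{proof}

\begin{example}[A walker between two walls]\label{ex:bounce}
Let $\Gamma=\Lambda=\langle t\rangle$ be infinite cyclic and $F=\{1,f\}$, so $G=(\mathbb Z/2\mathbb Z)\wr\mathbb Z$. Let $\varepsilon=\frac12(1+f)$ and $\bar\varepsilon=1-\varepsilon$. The trivial character takes $\varepsilon$ to $1$ and the other takes it to $0$. Call a site $q$ a \emph{wall} if $\chi_q$ is trivial and \emph{free} otherwise; each site is a wall with probability $\frac12$, independently. Put
\[
\rho=\bar\varepsilon\,t\,\varepsilon\,t^{-1},\qquad\lambda=\bar\varepsilon\,t^{-1}\varepsilon\,t,\qquad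
T=\begin{pmatrix}\bar\varepsilon\,t\,\bar\varepsilon&\rho\\ \lambda&\bar\varepsilon\,t^{-1}\bar\varepsilon\end{pmatrix}.
\]
By \eqref{eq:rules}, $\rho$ tests that the current site is free and its right neighbor is a wall, and $\lambda$ does the same on the left. So $T_\chi=U_\sigma$, where $\sigma$ is undefined over walls and, over a free site $q$, acts as follows: in phase $1$ the walker steps to $qt$ if that site is free and otherwise stays and passes to phase $2$; in phase $2$ it steps to $qt^{-1}$ if that site is free and otherwise stays and passes to phase $1$. This map is injective: the only possible preimage of $(q,1)$ is $(qt^{-1},1)$ if $qt^{-1}$ is free and $(q,2)$ if it is a wall, and for $(q,2)$ left and right are exchanged. Over a \emph{run} of $k$ consecutive free sites between two walls, the $2k$ pairs (site, phase) form one cycle. For $1\le j\le k$, the event that the site $1$ is the $j$-th site of a run of length $k$ prescribes the environment at $k+2$ sites and has probability $2^{-(k+2)}$. Infinite runs have probability $0$. By Proposition~\ref{prop:dis},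
\[
\dim_{\mathcal N(G)}\ker(1-T)=\sum_{k\ge1}k\cdot2^{-(k+2)}\cdot\frac{2}{2k}=\sum_{k\ge1}2^{-(k+2)}=\frac14 .
\]
\end{example}

The factor $k$ cancels: the dimension counts cycles per site, and the runs of length $k$ contribute $2^{-(k+2)}$. The sum is rational because every term of the geometric series enters with the same coefficient. If we could halve the terms for an arbitrary set of lengths $k$ and leave the others alone, we would obtain arbitrary binary expansions. To halve a term, the walker must fail to be back in its initial state after a tour of the run, by an error of order $2$. The next section builds a group of states in which this happens for exactly the lengths we choose.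

\section{A group that records displacements}\label{sec:heis}

From now on $\Lambda$ is an infinite group with a finite symmetric generating set $S$, $1\notin S$, and $p$ is a prime.

We look for a group of states $\Gamma\to\Lambda$ whose kernel contains elements $z_g$, $g\in\Lambda$, such that a tour of a path with displacement $g$ multiplies the state by $z_g$, and such that any set of the $z_g$ can be killed without affecting the others. Lamps do not have the second property: $\Lambda$ permutes them transitively, so a quotient that kills one lamp kills all of them. The elements $z_g$ should be fixed under conjugation by $\Lambda$, which fits their role, since the displacement between the two ends of a path does not change when the path is translated. A commutator of one element placed at the left end and another placed at the right end can behave in this way.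

Let $R=\mathbb F_p[\Lambda]$ be the group ring, and let $\Gamma$ be the set of matrices
\[
\begin{pmatrix}1&a&c\\0&q&b\\0&0&1\end{pmatrix}\qquad(q\in\Lambda,\ a,b,c\in R).
\]
Write $[a,b,c]$ for the matrix with $q=1$, let $N$ be the set of these, and identify $q\in\Lambda$ with $\operatorname{diag}(1,q,1)$. Matrix multiplication gives
\begin{equation}\label{eq:mult}
[a,b,c]\,[a',b',c']=[a+a',\,b+b',\,c+c'+ab'],\qquad q\,[a,b,c]\,q^{-1}=[aq^{-1},\,qb,\,c].
\end{equation}
So $N$ is a group, normalized by $\Lambda$. The matrix displayed above equals $q\,[a,q^{-1}b,c]$, hence $\Gamma=N\rtimes\Lambda$. By \eqref{eq:mult}, every $[0,0,c]$ is central in $\Gamma$. Therefore, for \emph{every} subset $I\subseteq\Lambda$, the subgroup $Z_I=\{[0,0,c]:c\in\operatorname{span}_{\mathbb F_p}I\}$ is normal in $\Gamma$, and we put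
\[
N_I=N/Z_I,\qquad\Gamma_I=\Gamma/Z_I=N_I\rtimes\Lambda,
\]
with projection $\pi\colon\Gamma_I\to\Lambda$. Let $x$, $y$ and $z_g$ ($g\in\Lambda$) be the images in $\Gamma_I$ of $[1,0,0]$, $[0,1,0]$ and $[0,0,g]$.

\begin{lemma}\label{lem:heis}
Let $I\subseteq\Lambda$ and $g\in\Lambda$.
\begin{enumerate}
\item The order $o_I(g)$ of $z_g$ in $\Gamma_I$ is $1$ if $g\in I$ and $p$ if $g\notin I$.
\item $g\,y\,g^{-1}\,x^{-1}\,g\,y^{-1}\,g^{-1}\,x=z_g$.
\item $\Gamma_I$ is generated by $S\cup\{x,y\}$.
\item $N_I$ is locally finite, nilpotent of class at most $2$, and of exponent dividing $p$ if $p$ is odd and dividing $4$ if $p=2$.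
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The power $[0,0,g]^j=[0,0,jg]$ lies in $Z_I$ if and only if $g\in I$ or $p\mid j$, because $\Lambda$ is a basis of $R$.

Statements (2)--(4) pass to quotients, so we prove them in $\Gamma=\Gamma_\emptyset$.

(2) By \eqref{eq:mult}, $gy^{\pm1}g^{-1}=[0,\pm g,0]$, and
\[
[0,g,0]\,[-1,0,0]\,[0,-g,0]\,[1,0,0]=[-1,g,0]\,[0,-g,0]\,[1,0,0]=[-1,0,g]\,[1,0,0]=[0,0,g].
\]

(3) The subgroup generated by $S\cup\{x,y\}$ contains $\Lambda$, the elements $h^{-1}xh=[h,0,0]$ and $hyh^{-1}=[0,h,0]$, and by (2) the elements $[0,0,h]$, for all $h\in\Lambda$. Products of these give all $[a,0,0]$, $[0,b,0]$, $[0,0,c]$, and $[a,b,c]=[a,0,0]\,[0,b,0]\,[0,0,c-ab]$.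

(4) The homomorphism $[a,b,c]\mapsto(a,b)$ to the additive group $R\times R$ has central kernel, so $N$ is nilpotent of class at most $2$. By induction, $[a,b,c]^n=[na,nb,nc+\binom n2ab]$. This is trivial for $n=p$ odd, since then $p\mid\binom p2$, and for $p=2$, $n=4$, since $\binom42=6$. Finitely many elements $[a_i,b_i,c_i]$ lie in the set of all $[a,b,c]$ with $a$ in the span of the $a_i$, $b$ in the span of the $b_i$, and $c$ in the span of the $c_i$ and the $a_ib_j$. This set is finite and closed under multiplication, hence a finite subgroup.
\end{proof}

Read from left to right, the word in Lemma~\ref{lem:heis}(2) is an itinerary: go to the far end, apply $y$, return, apply $x^{-1}$, go again, apply $y^{-1}$, return, apply $x$. One round trip would not do in general: for odd $p$ the element $gyg^{-1}x$, the image of $[1,g,0]$, has order $p$ whatever $I$ is. We therefore use four phases.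

\begin{example}[The case $\Lambda=\mathbb Z$, $p=2$]\label{ex:Z}
Keep $\Lambda=\langle t\rangle$, $F$, $\varepsilon$, $\rho$, $\lambda$ from Example~\ref{ex:bounce}, but let the group of states be $\Gamma_I$ with $p=2$, so that $G=V\rtimes\Gamma_I$. Let
\[
T=\begin{pmatrix}\bar\varepsilon t\bar\varepsilon&\rho y&0&0\\0&\bar\varepsilon t^{-1}\bar\varepsilon&\lambda x^{-1}&0\\0&0&\bar\varepsilon t\bar\varepsilon&\rho y^{-1}\\ \lambda x&0&0&\bar\varepsilon t^{-1}\bar\varepsilon\end{pmatrix}.
\]
The walker moves right in odd phases and left in even phases, and multiplies its state by $y,x^{-1},y^{-1},x$ at the successive turns; these elements lie in $\ker\pi$ and do not change the site. The partial map is injective for the reason given in Example~\ref{ex:bounce}: whether the neighbor behind the walker is free or a wall determines the last step. Start at $(\gamma,1)$ with $\pi(\gamma)$ the left end of a run of length $k$, and put $g=t^{k-1}$. In $4k$ steps the walker meets every pair (site, phase) over the run once and arrives at $(\gamma\,gyg^{-1}x^{-1}gy^{-1}g^{-1}x,1)=(\gamma z_g,1)$. So all periods over the run equal $4k\,o_I(t^{k-1})$, and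
\[
\dim_{\mathcal N(G)}\ker(1-T)=\sum_{k\ge1}k\cdot2^{-(k+2)}\cdot\frac4{4k\,o_I(t^{k-1})}=\frac18+\sum_{k\ge1,\ t^{k-1}\in I}2^{-(k+3)}.
\]
As $I$ varies, binary expansion shows that this takes every value in $[\frac18,\frac14]$.
\end{example}

The groups of this example contain $(\mathbb Z/2\mathbb Z)\wr\mathbb Z$. It remains to remove $\mathbb Z$.

\section{Paths drawn by the environment}\label{sec:formula}

In Example~\ref{ex:Z} the walker always moves along the generator $t$. If $\Lambda$ is a torsion group, a walker moving along a fixed generator $s$ sees only the finitely many displacements $g\in\langle s\rangle$, and only finitely many of the numbers $o_I(g)$ can matter. So the environment must tell the walker, at each site, which generator to use. An outgoing generator alone is not enough: several sites could point to the same site, the way back would be ambiguous, and injectivity would be lost (Remark~\ref{rem:tree}). Each site therefore prescribes an incoming and an outgoing generator, and a step is allowed only if its two ends agree. A further symbol $\diamond$ marks the ends of a path and replaces the walls.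

\subsection{Labels and the groups $G_I$}

Let $S_\diamond=S\cup\{\diamond\}$ and let $L=S_\diamond^2\setminus\{(\diamond,\diamond)\}$ be the set of \emph{labels}. (The pair $(\diamond,\diamond)$ would mark a path of length $0$, which we do not need.) We need tests in $\mathbb QF$ that detect the labels. The idempotent $|F|^{-1}\sum_f\overline{\psi(f)}f$ that detects a single nontrivial character $\psi$ of a $p$-group $F$ does not have rational coefficients when $p$ is odd. The average of the elements of $\mathbb Z/p$ does, and it detects whether a character of $\mathbb Z/p$ is trivial. So we take one such factor for each label: let $F=(\mathbb Z/p)^L$, let $\varepsilon_\ell\in\mathbb QF$ be the average of the elements of the $\ell$-th factor, and put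
\[
E_\ell=\varepsilon_\ell\prod_{\ell'\ne\ell}(1-\varepsilon_{\ell'})\in\mathbb QF\qquad(\ell\in L).
\]
For $\psi\in\widehat F$, the value $\psi(\varepsilon_\ell)$ is $1$ if $\psi$ is trivial on the $\ell$-th factor and $0$ otherwise. Hence $\psi(E_\ell)$ is $1$ if $\psi$ lies in the set $D_\ell$ of characters that are trivial on the $\ell$-th factor and nontrivial on every other factor, and $0$ otherwise. The sets $D_\ell$ are pairwise disjoint, and each has uniform measure
\[
\tau=\frac1p\Bigl(1-\frac1p\Bigr)^{|L|-1}>0 .
\]
Disjointness gives $|L|\tau\le1$, and $|L|=(|S|+1)^2-1>|S|$, so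
\begin{equation}\label{eq:tau}
|S|\tau<1 .
\end{equation}

For $I\subseteq\Lambda\setminus\{1\}$ let $G_I=V\rtimes\Gamma_I$ with $V=\bigoplus_\Lambda F$, as in Section~\ref{sub:lamps}.

\begin{lemma}\label{lem:GI}
The group $G_I$ is finitely generated. The kernel of the projection $G_I\to\Lambda$ is $V\times N_I$; it is locally finite, nilpotent of class at most $2$, and of exponent dividing $p$ if $p$ is odd and dividing $4$ if $p=2$. If $\Lambda$ is a torsion group, then so is $G_I$.
\end{lemma}

\begin{proof}
The set $F\cup S\cup\{x,y\}$ generates $G_I$ by Lemma~\ref{lem:heis}(3) and because $qfq^{-1}=f_q$. The kernel is $V\rtimes N_I$, and $N_I=\ker\pi$ acts trivially on $V$. The group $V$ is abelian of exponent $p$ and locally finite, so the properties of the kernel follow from Lemma~\ref{lem:heis}(4). If $\Lambda$ is torsion, every element of $G_I$ has a positive power in the kernel, which has finite exponent.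
\end{proof}

In an environment $\chi$, a site $q\in\Lambda$ \emph{has label} $\ell=(r,s)$ if $\chi_q\in D_\ell$, and then we write $\mathrm{in}(q)=r$ and $\mathrm{out}(q)=s$. A site has at most one label; sites without a label are \emph{blank}. The labels at distinct sites are independent, and each label occurs at a given site with probability $\tau$. There is an \emph{arrow} $q\to qs$ if $\mathrm{out}(q)=s\in S$ and $\mathrm{in}(qs)=s$. At most one arrow leaves $q$, namely toward $q\,\mathrm{out}(q)$, and at most one arrow enters $q$, namely from $q\,\mathrm{in}(q)^{-1}$. Thus the arrows form an injective partial map on $\Lambda$, whose orbits we call \emph{arrow orbits}.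

\subsection{The matrix and its kernel dimension}

For $s\in S_\diamond$ let $\mathrm{Out}_s$ be the sum of the $E_\ell$ over labels $\ell$ with second entry $s$, and $\mathrm{In}_s$ the sum over labels with first entry $s$. By \eqref{eq:rules} they test whether $\mathrm{out}(q)=s$, respectively $\mathrm{in}(q)=s$, at the current site $q$. Put
\[
\phi=\sum_{s\in S}\mathrm{Out}_s\,s\,\mathrm{In}_s,\qquad\phi^*=\sum_{s\in S}\mathrm{In}_s\,s^{-1}\,\mathrm{Out}_s .
\]
Thus $\phi$ moves the walker forward along the arrow leaving its site, $\phi^*$ moves it backward along the arrow entering its site, and each deletes the walker if there is no such arrow. Let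
\[
T=\begin{pmatrix}\phi&\mathrm{Out}_\diamond\,y&0&0\\0&\phi^*&\mathrm{In}_\diamond\,x^{-1}&0\\0&0&\phi&\mathrm{Out}_\diamond\,y^{-1}\\ \mathrm{In}_\diamond\,x&0&0&\phi^*\end{pmatrix}\in M_4(\mathbb QG_I),
\]
and
\[
d(I)=\dim_{\mathcal N(G_I)}\ker\bigl(1-T\colon\ell^2(G_I)^4\to\ell^2(G_I)^4\bigr)\in B^{(2)}(G_I).
\]

The runs of Example~\ref{ex:Z} were determined by their length; here a path is described by a word. A word $u=s_1\cdots s_k$ with $k\ge1$ and $s_i\in S$ is \emph{self-avoiding} if the elements $1,s_1,s_1s_2,\dots,s_1\cdots s_k$ of $\Lambda$ are distinct. Write $|u|=k$ for its length and $\bar u\in\Lambda\setminus\{1\}$ for its value. For $g\in\Lambda\setminus\{1\}$ put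
\[
W(g)=\sum_{u\text{ self-avoiding},\ \bar u=g}\tau^{|u|+1},\qquad W=\sum_{g\ne1}W(g).
\]
Since $S$ is a symmetric generating set, $g$ is the value of some word, and a shortest such word is self-avoiding, for otherwise the letters between two equal partial products could be deleted. Hence $W(g)>0$. By \eqref{eq:tau}, $W\le\sum_{k\ge1}|S|^k\tau^{k+1}<\infty$.

\begin{proposition}\label{prop:formula}
There is a constant $c_0\ge0$, depending only on $\Lambda$, $S$ and $p$, such that for all $I\subseteq\Lambda\setminus\{1\}$
\[
d(I)=c_0+\sum_{g\ne1}\frac{W(g)}{o_I(g)}=c_0+\frac Wp+\Bigl(1-\frac1p\Bigr)\sum_{g\in I}W(g).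
\]
\end{proposition}

\begin{proof}
The second equality holds because $1/o_I(g)$ is $1$ for $g\in I$ and $1/p$ for $g\notin I$. We prove the first. Fix an environment $\chi$.

\medskip\noindent\emph{Step 1: $T_\chi$ comes from an injective partial map.} Let $\gamma\in\Gamma_I$ and $q=\pi(\gamma)$. In each row of $T$ the two nonzero entries begin with tests that exclude each other: $\mathrm{out}(q)\in S$ against $\mathrm{out}(q)=\diamond$ in the odd rows, and $\mathrm{in}(q)\in S$ against $\mathrm{in}(q)=\diamond$ in the even rows. So $T_\chi$ sends $\delta_{(\gamma,i)}$ to $\delta_{\sigma(\gamma,i)}$ or to $0$, where the partial map $\sigma=\sigma_\chi$ is given by the following rules and is undefined when none applies.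
\begin{itemize}
\item $i$ odd. If there is an arrow $q\to qs$, then $\sigma(\gamma,i)=(\gamma s,i)$. If $\mathrm{out}(q)=\diamond$, then $\sigma(\gamma,1)=(\gamma y,2)$ and $\sigma(\gamma,3)=(\gamma y^{-1},4)$.
\item $i$ even. If there is an arrow $qs^{-1}\to q$, then $\sigma(\gamma,i)=(\gamma s^{-1},i)$. If $\mathrm{in}(q)=\diamond$, then $\sigma(\gamma,2)=(\gamma x^{-1},3)$ and $\sigma(\gamma,4)=(\gamma x,1)$.
\end{itemize}
A change of phase does not change the site, as $x,y\in\ker\pi$. Now let $(\gamma,i)$ be in the range of $\sigma$, with $q=\pi(\gamma)$. Suppose $i$ is odd. If the step to $(\gamma,i)$ follows an arrow, then $\mathrm{in}(q)=s\in S$ and the preimage is $(\gamma s^{-1},i)$. If it is a change of phase, then $\mathrm{in}(q)=\diamond$ and the preimage is $(\gamma x^{-1},4)$ for $i=1$ and $(\gamma x,2)$ for $i=3$. Suppose $i$ is even. If the step follows an arrow backward, then $\mathrm{out}(q)=s\in S$ and the preimage is $(\gamma s,i)$. If it is a change of phase, then $\mathrm{out}(q)=\diamond$ and the preimage is $(\gamma y^{-1},1)$ for $i=2$ and $(\gamma y,3)$ for $i=4$. In every case the label of $q$ determines the preimage, so $\sigma$ is injective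 and Proposition~\ref{prop:dis} applies. We must find the periods of the points $(1,i)$.

\medskip\noindent\emph{Step 2: where periodic points lie.} A \emph{segment} is a chain of arrows $q_0\to q_1\to\dots\to q_k$ with $\mathrm{in}(q_0)=\diamond$ and $\mathrm{out}(q_k)=\diamond$. Here $k\ge1$, since $(\diamond,\diamond)\notin L$. No arrow enters $q_0$ and none leaves $q_k$, so a segment is a whole arrow orbit. Its sites are distinct: if $q_i=q_j$ with $i<j$, then going back $i$ times along entering arrows gives $q_0=q_{j-i}$, and an arrow would enter $q_0$. So the \emph{word} $u=s_1\cdots s_k$ of the segment, defined by $q_j=q_{j-1}s_j$, is self-avoiding.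

We claim that if $(\gamma,i)$ is periodic for $\sigma$, then the arrow orbit $C$ of $\pi(\gamma)$ is a cycle of arrows or a segment. Along the $\sigma$-cycle of $(\gamma,i)$ the site moves along arrows or rests, so it stays in $C$. If the phase never changes, the site moves along arrows in one direction at every step and returns to $\pi(\gamma)$, so $C$ is a cycle. If the phase changes, it can do so only in the order $1\to2\to3\to4\to1$, and by periodicity all four changes occur. Then $C$ contains sites $q',q''$ with $\mathrm{out}(q')=\diamond$ and $\mathrm{in}(q'')=\diamond$. One of the two is reached from the other by following arrows forward, and no arrow leaves $q'$; so there is a chain of arrows from $q''$ to $q'$, which is a segment, and it equals $C$.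

\medskip\noindent\emph{Step 3: periods over a cycle of arrows.} Let $C$ be a cycle of $n$ arrows. An arrow enters and an arrow leaves each of its sites, so $\diamond$ does not occur in their labels and the phase is constant. After $n$ steps the state $\gamma$ is multiplied by the product of the generators around the cycle, or by the product of their inverses in the opposite order. Either product lies in the subgroup $\Lambda$ of $\Gamma_I$ and equals $1$ there, because the site has returned. The $n$ sites are distinct, so every $(\gamma,i)$ over $C$ has period exactly $n$. The set $I$ plays no role.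

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=2.4,yscale=1.05,>=stealth,p/.style={circle,fill,inner sep=1.5pt},shorten >=2pt,shorten <=2pt]
\node at (0,1.15) {$q_0$}; \node at (1,1.15) {$q_1$}; \node at (2,1.15) {$q_2$};
\node at (0,0.7) {$(\diamond,s_1)$}; \node at (1,0.7) {$(s_1,s_2)$}; \node at (2,0.7) {$(s_2,\diamond)$};
\node[p] (a0) at (0,0) {}; \node[p] (a1) at (1,0) {}; \node[p] (a2) at (2,0) {};
\node[p] (b0) at (0,-1) {}; \node[p] (b1) at (1,-1) {}; \node[p] (b2) at (2,-1) {};
\node[p] (c0) at (0,-2) {}; \node[p] (c1) at (1,-2) {}; \node[p] (c2) at (2,-2) {};
\node[p] (d0) at (0,-3) {}; \node[p] (d1) at (1,-3) {}; \node[p] (d2) at (2,-3) {};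
\node at (2.75,0) {phase 1}; \node at (2.75,-1) {phase 2}; \node at (2.75,-2) {phase 3}; \node at (2.75,-3) {phase 4};
\draw[->] (a0) -- node[above] {$s_1$} (a1); \draw[->] (a1) -- node[above] {$s_2$} (a2);
\draw[->] (a2) -- node[right] {$y$} (b2);
\draw[->] (b2) -- node[above] {$s_2^{-1}$} (b1); \draw[->] (b1) -- node[above] {$s_1^{-1}$} (b0);
\draw[->] (b0) -- node[right] {$x^{-1}$} (c0);
\draw[->] (c0) -- node[above] {$s_1$} (c1); \draw[->] (c1) -- node[above] {$s_2$} (c2);
\draw[->] (c2) -- node[right] {$y^{-1}$} (d2);
\draw[->] (d2) -- node[above] {$s_2^{-1}$} (d1); \draw[->] (d1) -- node[above] {$s_1^{-1}$} (d0);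
\draw[->] (d0) .. controls (-0.55,-2.3) and (-0.55,-0.7) .. node[left] {$x$} (a0);
\end{tikzpicture}
\caption{One tour of the walker over a segment $q_0\to q_1\to q_2$ with word $s_1s_2$. Columns are the sites, with their labels on top; rows are the phases. Each step multiplies the state on the right by the element written on the arrow. The product of the twelve elements, starting at $q_0$ in phase 1, is $z_g$ with $g=s_1s_2$.}
\label{fig:tour}
\end{figure}

\medskip\noindent\emph{Step 4: periods over a segment.} Let $q_0\to\dots\to q_k$ be a segment with word $u$ and put $g=\bar u$. Over the segment $\sigma$ is defined everywhere: in odd phases an arrow leaves $q_j$ for $j<k$ and $\mathrm{out}(q_k)=\diamond$; in even phases an arrow enters $q_j$ for $j>0$ and $\mathrm{in}(q_0)=\diamond$. The pair (site, phase) runs cyclically through all $4(k+1)$ possibilities, as in Figure~\ref{fig:tour}. Starting from $(\gamma,1)$ with $\pi(\gamma)=q_0$, each phase takes $k$ moves and one change of phase, and the successive phases begin at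
\[
(\gamma,1),\quad(\gamma gy,2),\quad(\gamma gyg^{-1}x^{-1},3),\quad(\gamma gyg^{-1}x^{-1}gy^{-1},4),\quad(\gamma gyg^{-1}x^{-1}gy^{-1}g^{-1}x,1).
\]
By Lemma~\ref{lem:heis}(2) the last point is $(\gamma z_g,1)$. It is reached after $4(k+1)$ steps and is the first return to phase $1$ over $q_0$. The later returns are $(\gamma z_g^2,1),(\gamma z_g^3,1),\dots$, so $(\gamma,1)$ has period $4(k+1)\,o_I(g)$. Any point over the segment reaches a point of this kind under iteration of $\sigma$, so it lies in the same $\sigma$-orbit, which is a cycle. Hence every point over the segment has period $4(k+1)\,o_I(\bar u)$.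

\medskip\noindent\emph{Step 5: integration.} By Steps 2--4, the integrand in Proposition~\ref{prop:dis} is $4/n$ if the site $1$ lies on a cycle of $n$ arrows, it is $4/\bigl(4(k+1)o_I(\bar u)\bigr)$ if $1$ lies on a segment with word $u$ of length $k$, and it is $0$ otherwise.

Let $u=s_1\cdots s_k$ be self-avoiding and $0\le j\le k$. The site $1$ is the site $q_j$ of a segment with word $u$ if and only if the $k+1$ distinct sites $q_0=(s_1\cdots s_j)^{-1},\ q_0s_1,\ \dots,\ q_0s_1\cdots s_k$ carry the labels $(\diamond,s_1),(s_1,s_2),\dots,(s_{k-1},s_k),(s_k,\diamond)$. This event has probability $\tau^{k+1}$. The arrow orbit of $1$ determines $u$ and $j$, so these events are disjoint for different pairs $(u,j)$. Segments therefore contribute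
\[
\sum_u(|u|+1)\,\tau^{|u|+1}\,\frac4{4(|u|+1)\,o_I(\bar u)}=\sum_u\frac{\tau^{|u|+1}}{o_I(\bar u)}=\sum_{g\ne1}\frac{W(g)}{o_I(g)}.
\]
A cycle of arrows through $1$, read from $1$, gives a nonempty word $w=s_1\cdots s_n$ with value $1$ and with $1,s_1,\dots,s_1\cdots s_{n-1}$ distinct. It occurs if and only if these $n$ sites carry the labels $(s_n,s_1),(s_1,s_2),\dots,(s_{n-1},s_n)$, which has probability $\tau^n$, and different words give disjoint events. So cycles contribute $c_0=\sum_w\frac4{|w|}\tau^{|w|}$, which is finite by \eqref{eq:tau} and does not depend on $I$.
\end{proof}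

Proposition~\ref{prop:formula} used the finite generation of $\Lambda$, which makes $L$ and hence $F$ finite, but not that $\Lambda$ is infinite. That hypothesis enters now: it provides infinitely many weights $W(g)$.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\Lambda$ be an infinite finitely generated torsion group, for instance Grigorchuk's $2$-group \cite{Grig80}; existence also follows from \cite{Golod}. Let $p$ be any prime. By Lemma~\ref{lem:GI}, every $G_I$ is a finitely generated torsion group. Fix a bijection $b$ from the countably infinite set $\Lambda\setminus\{1\}$ onto $\mathbb Q$, and for $t\in\mathbb R$ let $I_t=\{g:b(g)<t\}$. If $t<t'$, then $I_t\subsetneq I_{t'}$, since there is a rational number in $[t,t')$. All weights $W(g)$ are positive, so Proposition~\ref{prop:formula} gives $d(I_t)<d(I_{t'})$. Thus $\{d(I_t):t\in\mathbb R\}$ is uncountable. There are only countably many algebraic numbers, so $d(I_t)\in B^{(2)}(G_{I_t})$ is transcendental for all but countably many $t$. The torsion group $G_{I_t}$ contains no copy of $\mathbb Z$, hence no lamplighter group for any prime.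
\end{proof}

\begin{remark}
The lamps have not disappeared: $G_I$ contains $V\rtimes\Lambda=F\wr\Lambda$. If $\Lambda$ has an element $h$ of infinite order, then $h$ and a nontrivial $f\in F$ generate a copy of $(\mathbb Z/p\mathbb Z)\wr\mathbb Z$ in $G_I$. The torsion hypothesis is used to exclude this and for nothing else.
\end{remark}

\section{Every non-negative real number}\label{sec:reals}

The numbers $d(I)$ are, up to an affine change, the subsums of the convergent series $\sum_gW(g)$. Subsums need not fill an interval; those of $\sum_k3^{-k}$ are the numbers in $[0,\frac12]$ with ternary digits $0$ and $1$ only. An interval is filled if each term may be used up to $m$ times, where $m$ bounds the ratio of a term to the next. We realize $m$ uses by a product of $m$ groups $G_I$, and then move the interval by integer multiples and by division by powers of $p$. This requires three closure properties and a bound on ratios of weights.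

\begin{lemma}\label{lem:closure}
Let $G$ be a finitely generated group.
\begin{enumerate}
\item If $H\le G$ is finitely generated, then $B^{(2)}(H)\subseteq B^{(2)}(G)$.
\item $B^{(2)}(G)$ is closed under addition.
\item If $r\in B^{(2)}(G)$ and $H$ is a finite group, then $r/|H|\in B^{(2)}(G\times H)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Let $A\in M_{n\times m}(\mathbb QH)$. Right multiplication by $A$ maps $\ell^2(gH)^n$ to $\ell^2(gH)^m$ for each coset $gH$. So the kernel of $A$ on $\ell^2(G)^n=\bigoplus_{gH}\ell^2(gH)^n$ is the orthogonal sum of the kernels on the summands, and the projection onto it restricts on $\ell^2(H)^n$ to the projection onto the kernel of $A$ over $H$. The vectors $e_i$ lie in that summand, so the two dimensions agree.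

(2) The kernel of a block-diagonal matrix is the orthogonal sum of the kernels of the blocks, and the traces add.

(3) Let $A\in M_{n\times m}(\mathbb QG)$ have kernel of dimension $r$, with projection $P_A$, and let $\eta=|H|^{-1}\sum_{h\in H}h$. Right multiplication by $\eta$ is the projection $P_H$ of $\ell^2(H)$ onto the constant functions, and $\langle P_H\delta_1,\delta_1\rangle=1/|H|$. The $n\times(m+n)$ matrix $\bigl(A\ \ (1-\eta)I_n\bigr)$ over $\mathbb Q[G\times H]$ acts on $\ell^2(G\times H)^n=\ell^2(G)^n\otimes\ell^2(H)$ by $\xi\mapsto(\xi A,\xi(1-\eta))$. Its kernel is the intersection of the images of the commuting projections $P_A\otimes1$ and $1\otimes P_H$, so the projection onto it is $P_A\otimes P_H$, whose trace is $r/|H|$.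
\end{proof}

\begin{lemma}\label{lem:ratio}
Let $\kappa=\tau^{-1}+\sum_{k\ge1}(|S|\tau)^k$, which is finite by \eqref{eq:tau}. If $g\in \Lambda\setminus\{1\}$, $s\in S$ and $gs\ne1$, then $W(g)\le\kappa\,W(gs)$.
\end{lemma}

\begin{proof}
Let $u=s_1\cdots s_k$ be self-avoiding with $\bar u=g$. Suppose first that $gs$ is not one of the partial products $s_1\cdots s_j$, $1\le j\le k$. As also $gs\ne1$, the word $us$ is self-avoiding with value $gs$. The map $u\mapsto us$ is injective and $\tau^{|u|+1}=\tau^{-1}\tau^{|us|+1}$, so these $u$ contribute at most $\tau^{-1}W(gs)$ to $W(g)$. Otherwise $u=u'v$, where $u'$ is self-avoiding with value $gs$, and $v$ is nonempty because $gs\ne g$. These $u$ contribute at most $\sum_{u'}\tau^{|u'|+1}\sum_v\tau^{|v|}\le W(gs)\sum_{k\ge1}(|S|\tau)^k$.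
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Fix $S$ as before and put $m=\lceil\kappa\rceil$, which depends only on $\Lambda$, $S$ and $p$. For $t=0$ take $G=\Lambda^m$, $K=1$ and the $1\times1$ matrix $(1)$.

\medskip\noindent\emph{A sequence of weights with bounded ratios.} The words over $S$ that are shortest among the words with the same value form a tree under taking prefixes. It is finitely branching, and it is infinite because $\Lambda$ is. By K\"onig's lemma it has an infinite branch, which gives elements $1=h_0,h_1,h_2,\dots$ with $h_{i+1}\in h_iS$ and $h_i$ of word length $i$; in particular they are distinct. Put $w_i=W(h_i)$ for $i\ge1$ and $r_i=m\sum_{j>i}w_j$ for $i\ge0$. Since $W<\infty$, the $r_i$ are finite and tend to $0$. By Lemma~\ref{lem:ratio},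
\[
w_i\le m\,w_{i+1}\le r_i\qquad(i\ge1).
\]

\noindent\emph{Every $\theta\in[0,r_0]$ is of the form $\sum_{i\ge1}a_iw_i$ with $a_i\in\{0,\dots,m\}$.} Since $w_i\le r_i$, we have $(a+1)w_i\le aw_i+r_i$, so consecutive intervals in the following union overlap, and
\[
[0,r_{i-1}]=[0,mw_i+r_i]=\bigcup_{a=0}^m\,[aw_i,\,aw_i+r_i].
\]
Hence we can choose $a_1,a_2,\dots$ one after another so that $\theta-\sum_{j\le i}a_jw_j\in[0,r_i]$ for all $i$. As $r_i\to0$, the series converges to $\theta$.

\medskip\noindent\emph{An interval of values.} Given such digits, let $I_l=\{h_i:i\ge1,\ a_i\ge l\}$ for $l=1,\dots,m$. The element $h_i$ lies in exactly $a_i$ of these sets, so Proposition~\ref{prop:formula} gives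
\[
\sum_{l=1}^md(I_l)=\alpha_0+\Bigl(1-\frac1p\Bigr)\sum_{i\ge1}a_iw_i,\qquad\alpha_0=m\Bigl(c_0+\frac Wp\Bigr)>0 .
\]
By Lemma~\ref{lem:closure}(1) and (2), this number lies in $B^{(2)}(G_{I_1}\times\dots\times G_{I_m})$. Put $\alpha_1=\alpha_0+(1-\frac1p)r_0>\alpha_0$. Every $r\in[\alpha_0,\alpha_1]$ thus lies in $B^{(2)}(G_{I_1}\times\dots\times G_{I_m})$ for suitable $I_1,\dots,I_m$.

\medskip\noindent\emph{Rescaling.} Let $t>0$. The interval $[tp^e/\alpha_1,\,tp^e/\alpha_0]$ consists of positive numbers and its length tends to infinity with $e$, so for some $e\ge0$ it contains an integer $j\ge1$. Then $r=tp^e/j\in[\alpha_0,\alpha_1]$. Choose $I_1,\dots,I_m$ realizing $r$ and let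
\[
G=G_{I_1}\times\dots\times G_{I_m}\times(\mathbb Z/p)^e,
\]
a finitely generated group. By Lemma~\ref{lem:closure}(3), $r/p^e\in B^{(2)}(G)$, and by (2), $t=j\cdot r/p^e\in B^{(2)}(G)$. The kernel of the natural surjection $G\to\Lambda^m$ is $K=\prod_{l=1}^m(V\times N_{I_l})\times(\mathbb Z/p)^e$. Local finiteness, nilpotency of class at most $2$ and the bound on the exponent hold for each factor, by Lemma~\ref{lem:GI}, and pass to finite direct products. The bound on the exponent makes $K$ a $p$-group.
\end{proof}

For the corollary we recall the standard facts on amenability that are needed: locally finite groups are amenable; finitely generated groups of subexponential growth, and in particular those of intermediate growth, are amenable; and an extension of an amenable group by an amenable group is amenable, so that finite direct products of amenable groups are amenable. The \emph{free Burnside group} $B(2,n)$ is the quotient of the free group of rank $2$ by the subgroup generated by all $n$-th powers; it is generated by two elements and has exponent dividing $n$.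

\begin{proof}[Proof of Corollary~\ref{cor:C}]
(1) For every prime $p$ there is an infinite finitely generated $p$-group $\Lambda$ \cite{Golod}, and by \cite{Grig85} it can be chosen of intermediate growth, hence amenable. Let $G$ and $K$ be as in Theorem~\ref{thm:B}. The group $\Lambda^m$ is a $p$-group, so every $g\in G$ has a power $g^{p^a}$ in the $p$-group $K$, and $G$ is a $p$-group. If $\Lambda$ is amenable, then $G$ is an extension of the locally finite group $K$ by the amenable group $\Lambda^m$, hence amenable.

(2) Let $p$ be odd and choose $k$ with $p^k\ge665$. By \cite{Adian}, $\Lambda=B(2,p^k)$ is infinite. Let $G$ and $K$ be as in Theorem~\ref{thm:B}. For $g\in G$ we have $g^{p^k}\in K$, since $\Lambda^m$ has exponent dividing $p^k$, and $K$ has exponent dividing $p$. So $g^{p^{k+1}}=1$.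
\end{proof}

\begin{thebibliography}{9}

\bibitem{Adian} Adian, \emph{The Burnside Problem and Identities in Groups}.

\bibitem{source} \emph{Computability and $\ell^2$-Betti Numbers}, \texttt{https://homepages.uni-regensburg.de/\textasciitilde usm34387/masterarbeit.pdf}.

\bibitem{Golod} Golod, 1964.

\bibitem{Grig80} Grigorchuk, 1980.

\bibitem{Grig85} Grigorchuk, \emph{Degrees of growth of $p$-groups and torsion-free groups}, Mat. Sb. 126 (1985).

\end{thebibliography}
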